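# Counting elements that are not $k$th powers does not detect solvability

## Power counts and groups with a Sylow tower

All groups in these notes are finite. For a group $G$ and a positive integer $k$ let
$$\mathcal N_k(G)=G\setminus\{g^k:g\in G\},\qquad n_k(G)=|\mathcal N_k(G)| ,$$
so $n_k(G)$ counts the elements of $G$ that have no $k$th root in $G$. Write $(n_k(G))$ for the sequence $(n_k(G):k\in\mathbb N)$. The question, taken from https://www.math.wisc.edu/logic/theses/cocke.pdf, is this. Suppose $(n_k(G))=(n_k(H))$, that is, $n_k(G)=n_k(H)$ for every $k\in\mathbb N$. If $H$ is solvable, must $G$ be solvable?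

It is more convenient to count powers than non-powers, so put $p_k(G)=|\{g^k:g\in G\}|=|G|-n_k(G)$. If $(n_k(G))=(n_k(H))$, take $k=|G|\,|H|$: then $g^k=1$ for every $g$ in either group, so $|G|-1=n_k(G)=n_k(H)=|H|-1$. Hence
$$(n_k(G))=(n_k(H))\iff p_k(G)=p_k(H)\text{ for all }k, \tag{1}$$
and either condition forces $|G|=|H|$ (for the right-hand condition take $k=1$).

Two small cases. In $S_3$ the squares are the identity and the two $3$-cycles, the cubes are the identity and the three transpositions, and sixth powers are trivial. So $(p_1,p_2,p_3,p_6)=(6,3,4,1)$, whereas $C_6$ gives $(6,3,2,1)$. On the other hand, the sequence does not determine the group: the nonabelian group of order $27$ and exponent $3$ and the group $C_3^3$ both have $p_k=27$ for $3\nmid k$ and $p_k=1$ for $3\mid k$.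

We begin with a class of groups $H$ for which the answer is yes, by a short argument. For a set $\pi$ of primes, $n_\pi$ denotes the largest divisor of $n$ with all prime factors in $\pi$, and $\pi'$ is the complementary set of primes. A *$\pi$-element* is an element whose order has all its prime factors in $\pi$. A *Hall $\pi$-subgroup* of a group of order $n$ is a subgroup of order $n_\pi$. If $N$ is a normal Hall $\pi$-subgroup of $G$, then $N$ is exactly the set of $\pi$-elements. Indeed, the image of a $\pi$-element in $G/N$ has order a $\pi$-number dividing the $\pi'$-number $|G/N|$, so it is trivial.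

**Definition.** A group $H$ of order $n$ has a *Sylow tower* for the ordering $p_1,\dots,p_r$ of the primes dividing $n$ if, for every $j$, it has a normal Hall $\pi_j$-subgroup, where $\pi_j=\{p_1,\dots,p_j\}$.

For example, $S_3$ has a Sylow tower for the ordering $3,2$, and $A_4$ has one for the ordering $2,3$. The group $S_4$ has none, since neither its Sylow $2$-subgroups nor its Sylow $3$-subgroups are normal. Nilpotent groups have Sylow towers for every ordering, and it is a textbook fact that supersolvable groups have one for the decreasing ordering of the primes.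

**Lemma 1.** Let $|G|=n$, let $\pi$ be a set of primes and $k=n_{\pi'}$. Then $g\in G$ is a $k$th power if and only if $g$ is a $\pi$-element. Hence if $(n_k(G))=(n_k(H))$, then $G$ and $H$ have equally many $\pi$-elements for every $\pi$.

*Proof.* If $g=h^k$, then $g^{n_\pi}=h^{n}=1$, so $g$ is a $\pi$-element. Conversely, if $g$ is a $\pi$-element, then $\gcd(o(g),k)=1$. Choose $c$ with $kc\equiv1\pmod{o(g)}$; then $g=(g^c)^k$. The last statement follows since $|G|=|H|$, so the same $k$ serves both groups. $\square$

**Theorem 1.** If $(n_k(G))=(n_k(H))$ and $H$ has a Sylow tower (for instance $H$ nilpotent or supersolvable), then $G$ has a Sylow tower for the same ordering of the primes. In particular $G$ is solvable.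

*Proof.* Let $n=|G|=|H|$, and let $p_1,\dots,p_r$ and $\pi_j$ be as in the definition, for $H$. The group $H$ has exactly $n_{\pi_j}$ elements that are $\pi_j$-elements, and by Lemma 1 so has $G$. We show by induction on $j$ that $G$ has a normal Hall $\pi_j$-subgroup $N_j$, starting from $N_0=1$ and $\pi_0=\varnothing$.

Suppose $N_j$ is given, with $j<r$, and put $p=p_{j+1}$. We claim that $g\in G$ is a $\pi_{j+1}$-element if and only if $gN_j$ is a $p$-element of $G/N_j$. If $g$ is a $\pi_{j+1}$-element, the order of $gN_j$ is a $\pi_{j+1}$-number which divides $|G/N_j|$, hence is prime to $\pi_j$; so it is a power of $p$. Conversely, if $gN_j$ has $p$-power order, then $o(g)$ divides $o(gN_j)\,|N_j|$, which is a $\pi_{j+1}$-number.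

The $n_{\pi_{j+1}}$ elements of $G$ that are $\pi_{j+1}$-elements therefore form full cosets of $N_j$, and $G/N_j$ has exactly $n_{\pi_{j+1}}/n_{\pi_j}$ elements of $p$-power order. This number is the order of a Sylow $p$-subgroup of $G/N_j$. A Sylow $p$-subgroup consists of $p$-elements, so it is the set of all of them. Hence it is unique, and therefore normal. Its preimage in $G$ is normal of order $n_{\pi_{j+1}}$; call it $N_{j+1}$.

The factors $N_{j+1}/N_j$ are groups of prime power order, so $G$ is solvable. $\square$

## What is left when no Hall subgroup is normal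

The proof used one thing about $H$: certain counts of $\pi$-elements have the smallest possible value $n_\pi$. For a general solvable $H$ this is lost. Already in $S_4$ there are $16$ elements of $2$-power order (not $8$) and $9$ of $3$-power order (not $3$). A count larger than $n_\pi$ no longer says that a Sylow subgroup of a quotient is unique, and the induction cannot make its first step. So we test the opposite possibility on a small simple group.

Let $L=PSL(2,7)\cong GL(3,2)$, of order $168$; it is simple, hence not solvable. The characteristic polynomial of an element $g$ of $GL(3,2)$ is one of four polynomials.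

* For each of the two irreducible cubics there is one class, with centralizer $\mathbb F_2[g]^\times\cong\mathbb F_8^\times$ of order $7$. This gives $2\cdot24=48$ elements, of order $7$.
* For $x^3+1=(x+1)(x^2+x+1)$, which is squarefree, there is one class, with centralizer $\mathbb F_2^\times\times\mathbb F_4^\times$ of order $3$. This gives $56$ elements, and $g^3=1$, so they have order $3$.
* For $(x+1)^3$ the remaining $168-48-56=64$ elements have the form $g=1+N$ with $N^3=0$. Apart from $N=0$, there are those with $N$ of rank $1$, $N^2=0$ (transvections). They form one class by Jordan form, and there are $7\cdot3=21$ of them: choose a nonzero vector $w$ and a nonzero linear form vanishing on $w$. They are involutions. The other $42$ have $N^2\ne0$; then $(1+N)^2=1+N^2\neq1$ and $(1+N)^4=1$, so they have order $4$.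

So $L$ has $1,21,56,42,48$ elements of orders $1,2,3,4,7$.

The sensible first attempt is to look for a solvable group $H$ of order $168$ with the same sequence as $L$. There is none. Suppose $H$ were one. By Lemma 1 it has as many $\pi$-elements as $L$ for every $\pi$. It has $48$ elements of order $7$, so it has $8$ Sylow $7$-subgroups, and $|N_H(S)|=21$ for each of them. It has $56$ elements of order $3$ and $1+56+48=105$ elements of odd order, so it has none of order $21$. Let $V$ be a minimal normal subgroup of $H$; it is elementary abelian, since $H$ is solvable.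

* $|V|\neq7$, as there are $8$ Sylow $7$-subgroups.
* If $|V|=3$, then $S$ centralizes $V$, because $|\mathrm{Aut}(C_3)|=2$; this gives an element of order $21$, a contradiction.
* If $|V|\in\{2,4\}$, then $7\nmid|\mathrm{Aut}(V)|$, so $S$ centralizes $V$ and $V\le N_H(S)$, which has odd order, a contradiction.
* So $|V|=8$, and $V$ is a normal Sylow $2$-subgroup. Then $H$ has only $8$ elements of $2$-power order, whereas $L$ has $1+21+42=64$.

The way past this is to stop comparing $L$ with a single group. Since a pair $(x,y)$ is a $k$th power exactly when $x$ and $y$ are,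
$$p_k(X\times Y)=p_k(X)\,p_k(Y). \tag{2}$$
So we may multiply both sides by auxiliary solvable factors and ask only for an identity between products. This is what the negative answer rests on.

**Theorem 2.** Let $L=PSL(2,7)\cong GL(3,2)$. There are solvable groups $A,B$ of exponent dividing $84$ with $p_k(L\times L\times B)=p_k(A)$ for all $k\in\mathbb N$. Hence $G=L\times L\times B$ is non-solvable, $H=A$ is solvable, and $n_k(G)=n_k(H)$ for all $k$.

**Theorem 3.** In Theorem 2, $|G|=|H|$ is divisible only by the primes $2,3,7$, both exponents are $84$ or a divisor of it, and $H$ has derived length $3$. No example (a non-solvable $G$ and a solvable $H$ with equal sequences) has order divisible by fewer than three primes. Taking powers $G^n,H^n$ gives infinitely many examples.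

In Theorem 3 the groups $A,B$ are the ones constructed in the proof of Theorem 2. The answer to the question is therefore **no**.

## Exponent dividing 84: twelve numbers instead of a sequence

**Step 1: reduce to $k\mid84$ and describe the powers.** The purpose is to turn an infinite sequence into a list of twelve numbers that can be computed from element orders and squares.

Write the divisors of $84$ as $k=2^im$ with $i\in\{0,1,2\}$ and $m\in\{1,3,7,21\}$, and let $\sigma\subseteq\{3,7\}$ be the set of primes dividing $m$.

**Lemma 2.** Let $X$ have exponent dividing $84$.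

1. $p_k(X)=p_d(X)$ with $d=\gcd(k,84)$.
2. For $k\in\{m,4m\}$: $g$ is a $k$th power if and only if $\gcd(o(g),k)=1$.
3. $g$ is a $2m$th power if and only if $g$ is a square and $\gcd(o(g),m)=1$.
4. If the exponent divides $42$, the squares are exactly the elements of odd order, and $p_{2m}(X)=p_{4m}(X)$.

*Proof.* (1) Write $d=rk+84s$. Then $g^d=(g^r)^k$ and $g^k=(g^{k/d})^d$, so $d$th powers and $k$th powers are the same elements.

(2) If $g=h^k$, then $g^{84/k}=1$, and $\gcd(k,84/k)=1$ for these $k$, so $\gcd(o(g),k)=1$. Conversely, if $\gcd(o(g),k)=1$, then $g\in\langle g^k\rangle$, and every element of $\langle g^k\rangle$ is a $k$th power.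

(3) A $2m$th power is a square and an $m$th power, so $\gcd(o(g),m)=1$ by (2). Conversely, let $g=x^2$ and $mc\equiv1\pmod{o(g)}$. Then $g=g^{mc}=x^{2mc}=(x^c)^{2m}$.

(4) If $g=x^2$, then $g^{21}=x^{42}=1$. Elements of odd order are always squares. By (3) and (2), $p_{2m}$ and $p_{4m}$ then both count the elements of odd order prime to $m$. $\square$

Let $\mathcal F$ be the multiplicative group of functions from the divisors of $84$ to $\mathbb Q_{>0}$. Write $f=(f_0;f_1;f_2)$, where the *row* $f_i$ lists the values at $k=2^im$ for $m=1,3,7,21$, that is, for $\sigma=\varnothing,\{3\},\{7\},\{3,7\}$. A single entry $1$ in place of a row means $(1,1,1,1)$. Let $p(X)\in\mathcal F$ be the function $k\mapsto p_k(X)$. In words: row $0$ counts elements of order prime to $m$, row $1$ counts squares of order prime to $m$, row $2$ counts elements of odd order prime to $m$. For example $p(S_3)=\big((6,4,6,4);(3,1,3,1);(3,1,3,1)\big)$.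

Let $\mathcal S\le\mathcal F$ be the subgroup generated by all $p(X)$ with $X$ solvable of exponent dividing $84$.

**Step 2: a criterion.** The purpose is to replace the construction of $A$ and $B$ by a membership question. *It suffices to prove $p(L)^2\in\mathcal S$.* Indeed, by (2), every element of $\mathcal S$ has the form $p(A)/p(B)$ with $A,B$ direct products of solvable groups of exponent dividing $84$. If $p(L)^2=p(A)/p(B)$, then $p(L\times L\times B)=p(A)$ at all $k\mid84$, hence at all $k$ by Lemma 2(1), since both groups have exponent dividing $84$. By (1), $n_k$ agrees for all $k$. And $L\times L\times B$ is not solvable, because $L$ is not.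

## The function $p(L)$ and the affine group $2^3{:}7{:}3$

**Step 3: compute $p(L)$.** Row $0$ and row $2$ come from the orders above. For row $1$ we need the squares. Elements of odd order are squares. The square of an element $1+N$ of order $4$ is $1+N^2$, where $N^2$ has rank $1$ and square zero, so it is a transvection; as the transvections form one class, all $21$ involutions are squares. An element of order $4$ that is a square would be the square of an element of order $8$, and there is none. So there are $1+21+56+48=126$ squares, and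
$$p(L)=\big((168,112,120,64);\,(126,70,78,22);\,(105,49,57,1)\big). \tag{3}$$

**Step 4: a solvable group with the same bottom row.** The purpose is to make the remaining problem smaller. Let $V=\mathbb F_8$, let $F=\{x\mapsto cx^{2^j}\}$ with $c\in\mathbb F_8^\times$ and $j\in\{0,1,2\}$, a group $7{:}3$ of order $21$, and let $K=V\rtimes F=A\Gamma L(1,8)$. Its elements are the maps $vf:x\mapsto f(x)+v$. It has $7$ involutions in $V$.

If $f$ is multiplication by $c\ne1$, then $(vf)^7$ is translation by $(1+c+\dots+c^6)v=0$. So the $6\cdot8=48$ elements of these cosets have order $7$.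

If $j\neq0$, then $f^3:x\mapsto c^{1+2+4}x^8=x$ (for $j=2$ the exponent of $c$ is $1+4+16=21$), so these $14$ elements of $F$ have order $3$. The fixed space of $f$ has $2$ elements: besides $0$, the equation is $cx=1$ for $j=1$ and $cx^3=1$ for $j=2$, each with one solution, as cubing is bijective on $\mathbb F_8^\times$. Now $(vf)^3$ is translation by $\tau(v)=v+f(v)+f^2(v)$, which is fixed by $f$. On a fixed vector $w$ we have $\tau(w)=3w=w$, so $\tau$ maps $V$ onto the $2$-element fixed space, and its kernel has $4$ elements. So in each coset $Vf$ there are $4$ elements of order $3$ and $4$ of order $6$, and in total $56$ of each.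

Thus $K$ has $1,7,56,56,48$ elements of orders $1,2,3,6,7$, its exponent is $42$, and by Lemma 2
$$p(K)=\big((168,56,120,8);\,(105,49,57,1);\,(105,49,57,1)\big).$$
Dividing,
$$\lambda:=\frac{p(L)}{p(K)}=\Big((1,2,1,8);\ \big(\tfrac65,\tfrac{10}7,\tfrac{26}{19},22\big);\ 1\Big). \tag{4}$$
Since $p(K)\in\mathcal S$, the criterion becomes: *show $\lambda^2\in\mathcal S$*. We produce row $0$ and row $1$ of $\lambda^2$ separately.

**A bookkeeping device.** For a row $r=(r_\varnothing,r_3,r_7,r_{37})$ put $\delta(r)=r_\varnothing\, r_{37}/(r_3r_7)$. This is multiplicative in $r$, and $r$ is determined by $r_\varnothing,r_3,r_7$ and $\delta(r)$. Rows of the form $(1,\alpha,1,\alpha)$ or $(1,1,\beta,\beta)$ have $\delta=1$. So elements with such rows can be used to correct $r_3$ and $r_7$ independently without disturbing $\delta$, and the thing one really has to hit is $\delta$.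

## Row 0 from elementary abelian 2-groups acting on $3$-groups and $7$-groups

**Step 5: the count in $P\rtimes T$.** We need solvable groups whose element orders are easy to count. Let $P=P_3\times P_7$ with $P_3$, $P_7$ elementary abelian $3$- and $7$-groups, and let $T$ be a $2$-group acting on $P_3$ and on $P_7$. For $\sigma\subseteq\{3,7\}$ put $P_\sigma=\prod_{p\in\sigma}P_p$ and $P_{\sigma'}=\prod_{p\in\{3,7\}\setminus\sigma}P_p$.

**Lemma 3.** If $P\rtimes T$ has exponent dividing $84$, then
$$p_m(P\rtimes T)=|P_{\sigma'}|\sum_{t\in T}|P_\sigma:C_{P_\sigma}(t)|,\qquad p_{4m}(P\rtimes T)=|P_{\sigma'}|. \tag{5}$$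

*Proof.* By Lemma 2(2), $p_{4m}$ counts the elements of odd order prime to $m$. Elements of odd order lie in $P$, and those of order prime to $m$ form $P_{\sigma'}$.

Also by Lemma 2(2), $p_m$ counts elements of order prime to $m$, that is, not divisible by any prime in $\sigma$. The normal subgroup $P_{\sigma'}$ has order prime to $m$, so $g$ has order prime to $m$ if and only if its image in $P_\sigma\rtimes T$ does. In that group only $2$ and the primes in $\sigma$ divide the order, so the condition is that the image is a $2$-element. Each image has $|P_{\sigma'}|$ preimages. It remains to show that the coset $tP_\sigma$, $t\in T$, contains exactly $|P_\sigma:C_{P_\sigma}(t)|$ elements of $2$-power order.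

Let $x\in tP_\sigma$ be a $2$-element. Then $P_\sigma\langle x\rangle=P_\sigma\langle t\rangle$, and $\langle x\rangle$, $\langle t\rangle$ meet $P_\sigma$ trivially, so both are Sylow $2$-subgroups of this group. They are conjugate by some element of $\langle x\rangle P_\sigma$, and as $\langle x\rangle$ normalizes itself, they are conjugate by an element $u\in P_\sigma$. The conjugate of $x$ by $u$ lies in $tP_\sigma$, since $P_\sigma\langle t\rangle/P_\sigma$ is abelian, and in $\langle t\rangle$. But $tP_\sigma\cap\langle t\rangle=\{t\}$, because $\langle t\rangle\cap P_\sigma=1$. So $x$ is $P_\sigma$-conjugate to $t$. Conversely, all $P_\sigma$-conjugates of $t$ are $2$-elements in $tP_\sigma$. There are $|P_\sigma:C_{P_\sigma}(t)|$ of them. $\square$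

**Step 6: quotients that live in row $0$ only.** Let $T=E$ be an elementary abelian $2$-group. The square of any element of $P\rtimes E$ lies in $P$, so the exponent divides $42$, and rows $1$ and $2$ coincide by Lemma 2(4). Row $2$ is $|P_{\sigma'}|$, independent of the action. Comparing with the direct product $P\times E$, for which $p_m=|P_{\sigma'}||E|$, we get
$$\kappa(P\rtimes E):=\frac{p(P\rtimes E)}{p(P\times E)}=\Big(\big(\tfrac1{|E|}\sum_{t\in E}|P_\sigma:C_{P_\sigma}(t)|\big)_\sigma;\,1;\,1\Big)\in\mathcal S. \tag{6}$$

With $E=C_2$ acting by inversion, the entry at $\sigma$ is $(1+|P_\sigma|)/2$. So $\kappa(S_3)_0=(1,2,1,2)$ and $\kappa(D_{14})_0=(1,1,4,4)$, where $D_{14}$ has order $14$, and $Q_1=(3^2\times7)\rtimes C_2$ has $\kappa(Q_1)_0=(1,5,4,32)$. (For $S_3$ this is the ratio $4/2$ of the numbers of cubes in $S_3$ and $C_6$ found at the start.)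

With $E=C_2^2$, let $\chi_1,\chi_2,\chi_3$ be its nontrivial characters and $\mathbb F_p(\chi)$ the line $\mathbb F_p$ on which $E$ acts through $\chi$. Each $\chi_i$ has a kernel of order $2$, generated by $t_i$ say, so $t_i$ acts as $-1$ under exactly the two characters $\chi_j$, $j\ne i$. Let $Q_2$ have $P_3=\mathbb F_3(\chi_1)\oplus\mathbb F_3(\chi_2)$, $P_7=\mathbb F_7(\chi_3)$, and let $Q_3$ have $P_3=\mathbb F_3(\chi_1)^2\oplus\mathbb F_3(\chi_2)^2$, $P_7=\mathbb F_7(\chi_3)$. In $Q_2$ the indices $|P_\sigma:C_{P_\sigma}(t)|$ for $t=1,t_1,t_2,t_3$ are $1,3,3,9$ for $\sigma=\{3\}$, then $1,7,7,1$ for $\{7\}$, and $1,21,21,9$ for $\{3,7\}$. In $Q_3$ they are $1,9,9,81$, then $1,7,7,1$, and $1,63,63,81$. Hence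
$$\kappa(Q_2)_0=(1,4,4,13),\qquad \kappa(Q_3)_0=(1,25,4,52).$$

**Step 7: row $0$ of $\lambda^2$.** We want $(1,4,1,64)$, with $\delta=16$. We have $\delta(\kappa(Q_1)_0)=\frac85$, $\delta(\kappa(Q_2)_0)=\frac{13}{16}$, $\delta(\kappa(Q_3)_0)=\frac{13}{25}$, and
$$\Big(\frac85\Big)^4\Big(\frac{13}{16}\Big)^2\Big(\frac{13}{25}\Big)^{-2}=\frac{2^{12}}{5^4}\cdot\frac{5^4}{2^8}=16 .$$
So take $\kappa(Q_1)^4\kappa(Q_2)^2\kappa(Q_3)^{-2}$. Its entry at $\{3\}$ is $5^4\cdot4^2/25^2=16$ and at $\{7\}$ it is $4^{4+2-2}=4^4$. These are corrected to $4$ and $1$ by $\kappa(S_3)^{-2}$ and $\kappa(D_{14})^{-4}$. Thus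
$$\kappa(Q_1)^4\kappa(Q_2)^2\kappa(Q_3)^{-2}\kappa(S_3)^{-2}\kappa(D_{14})^{-4}=\big((1,4,1,64);\,1;\,1\big). \tag{7}$$
As a direct check, the entry at $\{3,7\}$ is $2^{20}\cdot13^2/(52^2\cdot2^2\cdot2^8)=2^{20-4-2-8}=64$.

## Why exponent 42 is not enough, and 2-groups from quadratic maps

Can row $1$ be reached with the same kind of group? No: by Lemma 2(4), every element of the subgroup generated by the groups of exponent dividing $42$ satisfies $f_1=f_2$, while $\lambda^2$ has $f_2=1$ and $f_1\ne1$. So elements of order $4$ are needed. Adding $2$-groups $T$ of exponent $4$ is still not enough. For such $T$, row $0$ is constant $|T|$, row $1$ is constant, equal to the number of squares, and row $2$ is $1$; so in the enlarged subgroup $f_1/f_2$ is constant in $\sigma$. The row $\big(\frac65,\frac{10}7,\frac{26}{19},22\big)$ is not constant. We need $2$-groups whose squares we control *and* which act on $P$ so that some of the squares act nontrivially. First, the $2$-groups.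

**Step 8: $2$-groups with a prescribed set of squares.** Let $q:\mathbb F_2^n\to\mathbb F_2^r$ be a homogeneous quadratic map, written as $q(u)=\beta(u,u)$ with $\beta(u,v)=\sum_{i\le j}c_{ij}u_iv_j$, $c_{ij}\in\mathbb F_2^r$. On $T_q=\mathbb F_2^n\times\mathbb F_2^r$ put
$$(u,w)(v,w')=(u+v,\;w+w'+\beta(u,v)).$$
This is associative because $\beta$ is bilinear: both bracketings of three factors produce the correction $\beta(u,v)+\beta(u,v')+\beta(v,v')$, where $v'$ is the first coordinate of the third factor. The identity is $(0,0)$, and $(u,w)$ has inverse $(u,w+q(u))$. The subgroup $\{0\}\times\mathbb F_2^r$ is central, since $\beta(0,v)=\beta(v,0)=0$, and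
$$(u,w)^2=(0,q(u)).$$
So $T_q$ has exponent dividing $4$ and exactly $|q(\mathbb F_2^n)|$ squares. The quotient by $\{0\}\times\mathbb F_2^r$ is abelian, so the derived subgroup of $T_q$ is central.

Examples: $q(x)=x^2$ gives $T_q=C_4$. For $q(y_1,y_2)=y_1y_2$ the elements of order $4$ are the two with $u=(1,1)$, and the other five non-identity elements are involutions, so $T_q$ is the dihedral group of order $8$.

In evaluating $q$ we use $y^2=y$ on $\mathbb F_2$; for instance $y_1^2+y_1y_2$ takes the value $y_1(1+y_2)$.

**Step 9: a uniform factor for row $1$.** Let $R_6$ be given by $q=(y_1^2+y_1y_2,\;y_2^2,\;y_3^2)$. If $y_2=0$ the first coordinate is free, if $y_2=1$ it is $0$, and $y_3$ is free; so there are $(2+1)\cdot2=6$ squares. Let $R_5$ be given by $q=(y_1^2+y_1y_3,\;y_2^2+y_2y_3,\;y_3^2)$. If $y_3=0$ there are $4$ values, if $y_3=1$ there is one, so there are $5$ squares. Both groups have order $64$, so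
$$\omega:=\frac{p(R_6)}{p(R_5)}=\big(1;\,(\tfrac65,\tfrac65,\tfrac65,\tfrac65);\,1\big)\in\mathcal S. \tag{8}$$

**Step 10: squares sorted by a character.** Now we prepare the action. Put $x=u_1$ and suppose that the first component of $q$ is $x^2$, with first component $\beta_1(u,v)=u_1v_1$ of $\beta$. Define
$$\chi:T_q\to C_4=\langle\mathrm i\rangle,\qquad \chi(u,w)=\mathrm i^{\,u_1}(-1)^{w_1},$$
with $u_1$ read as the integer $0$ or $1$. As integers, $u_1+v_1=(u_1\oplus v_1)+2u_1v_1$, where $\oplus$ is addition modulo $2$. Hence $\mathrm i^{u_1}\mathrm i^{v_1}=\mathrm i^{u_1\oplus v_1}(-1)^{u_1v_1}$, and $\chi$ is a homomorphism. It is surjective, and $z=(0,e_1)$ is a central involution with $\chi(z)=-1$. Put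
$$\mathcal A=\{s^2:\chi(s)=\pm1\},\qquad\mathcal B=\{s^2:\chi(s)=\pm\mathrm i\}.$$
The elements of $\mathcal A$ have $\chi=1$ and those of $\mathcal B$ have $\chi=-1$, so the sets are disjoint; together they are all the squares. Since $\chi(s)=\pm1$ means $u_1=0$, we have $|\mathcal A|=|q(\{x=0\})|$ and $|\mathcal B|=|q(\{x=1\})|$. We say that $T=T_q$ *has ratio* $t$ if $|\mathcal A|=t\,|\mathcal B|$.

To get many ratios, take $q=(x^2,q^{(1)},q^{(2)},\dots)$, where the blocks $q^{(j)}$ involve $x$ and pairwise disjoint sets of further variables. For fixed $x$ the blocks vary independently, so $|\mathcal A|$ and $|\mathcal B|$ are the products of the image sizes of the blocks at $x=0$ and at $x=1$. Say a block has type $(N_0,N_1)$ if these sizes are $N_0$ and $N_1$. We use the following blocks.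

* $b_2=(y^2+xy)$. At $x=0$ the value is $y$, at $x=1$ it is $0$. Type $(2,1)$.
* $b_{2^n+1}=(v_1^2+v_1y,\dots,v_n^2+v_ny,\;y^2+xy)$. At $x=0$ the last coordinate is $y$; for $y=0$ the others are free, giving $2^n$ values, and for $y=1$ they vanish, giving one. At $x=1$ the last coordinate is $0$, and $y=0$ already gives all $2^n$ values of the others. Type $(2^n+1,2^n)$: so $b_3$ has type $(3,2)$, $b_5$ has $(5,4)$, $b_{17}$ has $(17,16)$.
* $b_7=(v_1^2+v_1y_1,\;v_2^2+v_2y_2,\;v_3^2+v_3y_1+v_3y_2,\;y_1^2+xy_1,\;y_2^2+xy_2)$. At $x=0$ the last two coordinates are $y_1,y_2$, and the first three are $v_1(1+y_1),\,v_2(1+y_2),\,v_3(1+y_1+y_2)$. For $y_1y_2=00$ all three are free. For $10$ only $v_2$ survives, for $01$ only $v_1$, for $11$ only $v_3$. This gives $8+2+2+2=14$ values. At $x=1$ the last two coordinates vanish and $y_1y_2=00$ gives all $8$ values. Type $(14,8)$.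
* $b_{13}=(xv_1+v_1y_1,\;xv_2+v_2y_2,\;xv_3+v_3y_1+v_3y_2,\;y_1^2+xy_1,\;y_2^2+xy_2)$. At $x=0$ the first three coordinates are $v_1y_1,\,v_2y_2,\,v_3(y_1+y_2)$; for $y_1y_2=00,10,01,11$ there are $0,2,2,2$ free coordinates, giving $1+4+4+4=13$ values. At $x=1$, the last two coordinates vanish and $y_1y_2=00$ gives all $8$ values of $(v_1,v_2,v_3)$. Type $(13,8)$.

Adjoining $c$ copies of $b_2$ multiplies the ratio by $2^c$ and clears denominators:

| $t$ | $1$ | $3$ | $7$ | $15$ | $21$ | $35$ | $39$ | $255$ |
|---|---|---|---|---|---|---|---|---|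
| blocks | none ($T=C_4$) | $b_3$ | $b_7$ | $b_3,b_5$ | $b_3,b_7$ | $b_5,b_7$ | $b_3,b_{13}$ | $b_3,b_5,b_{17}$ |
| $c$ | $0$ | $1$ | $2$ | $3$ | $3$ | $4$ | $4$ | $7$ |

For instance $\frac32\cdot\frac{13}8\cdot2^4=39$ and $\frac32\cdot\frac54\cdot\frac{17}{16}\cdot2^7=255$; the other columns are checked in the same way.

## Letting $C_4$ act: row 1 becomes a weighted mean of $1$ and $|P_\sigma|$

**Step 11: the groups $G_{a,b}(t)$.** We make the squares in $\mathcal B$ act as $-1$ on $P$ and those in $\mathcal A$ act trivially. Let $T$ be the group of ratio $t$ from the table, $a,b\ge0$, $P_3=(\mathbb F_3^2)^a$, $P_7=(\mathbb F_7^2)^b$. Let $T$ act through $\chi$, with $\mathrm i$ acting on each $\mathbb F_p^2$ as $J=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$. Then $J^2=-1$ and $\det(J-1)=\det(J+1)=2\neq0$ in $\mathbb F_3$ and $\mathbb F_7$. So none of $J,-J,-1$ has a nonzero fixed vector: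
$$\chi(s)=1\Rightarrow s\text{ centralizes }P,\qquad \chi(s)\ne1\Rightarrow C_P(s)=1. \tag{9}$$
Put $G_{a,b}(t)=P\rtimes T$ and $\mu_\sigma=|P_\sigma|$. So $\mu_\sigma$ is the product of $9^a$ (if $3\in\sigma$) and $49^b$ (if $7\in\sigma$).

**Lemma 4.** $G_{a,b}(t)$ has exponent dividing $84$, and
$$p_m=|P_{\sigma'}|\,\tfrac{|T|}4\,(1+3\mu_\sigma),\qquad p_{2m}=|P_{\sigma'}|\big(|\mathcal A|+|\mathcal B|\,\mu_\sigma\big),\qquad p_{4m}=|P_{\sigma'}|. \tag{10}$$

*Proof.* If $\chi(s)\neq1$, then by (9) $s$ has $|P|$ distinct $P$-conjugates. They lie in $sP$, so the whole coset $sP$ consists of $P$-conjugates of $s$, of order dividing $4$. If $\chi(s)=1$, then $s$ commutes with $P$, and elements of $sP$ have order dividing $84$. So the exponent divides $84$ and Lemma 3 applies. The last formula is in (5), and the first follows from (5), because $|T|/4$ elements $s$ have $\chi(s)=1$ and index $1$, and the others have $C_{P_\sigma}(s)=1$ and index $\mu_\sigma$.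

For $p_{2m}$ we count squares of order prime to $m$, by Lemma 2(3). The square of an element of $sP$ lies in $s^2P$.

*Cosets $sP$ with $\chi(s)=\pm\mathrm i$.* The elements of $sP$ are the $P$-conjugates of $s$, so their squares are the $P$-conjugates of $y=s^2\in\mathcal B$. Since $\chi(y)=-1\ne1$, these conjugates fill $yP$. They have $2$-power order, so all of them are of order prime to $m$. Over all $y\in\mathcal B$ this gives $|\mathcal B|\,|P|$ elements.

*Cosets $sP$ with $\chi(s)=\pm1$.* Let $y\in\mathcal A$. If $y=s^2$ with $\chi(s)=-1$, then $(sz)^2=s^2=y$ and $\chi(sz)=1$; so in any case we may choose $s$ with $\chi(s)=1$ and $s^2=y$. Then $s$ commutes with $P$ and $(us)^2=u^2y$ for $u\in P$. Squaring is bijective on the group $P$ of odd order, so all of $yP$ consists of squares. (A coset $sP$ with $\chi(s)=-1$ and $s^2=y$ consists of $P$-conjugates of $s$, whose squares are the conjugates of $y$, that is, $y$ itself; this is already counted.) Since $y$ commutes with $P$ and has $2$-power order, $uy$ has order $o(u)o(y)$, which is prime to $m$ exactly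 for $u\in P_{\sigma'}$. Over all $y\in\mathcal A$ this gives $|\mathcal A|\,|P_{\sigma'}|$ elements.

The cosets $yP$ with $y\in\mathcal A\cup\mathcal B$ are distinct, so $p_{2m}=|\mathcal A||P_{\sigma'}|+|\mathcal B||P|$, which is the middle formula since $|P|=|P_{\sigma'}|\mu_\sigma$. $\square$

*Example.* $G_{1,0}(1)=3^2{:}4$ has order $36$: $9$ elements in $P$, $9$ involutions, $18$ elements of order $4$. The squares are the $9$ elements of $P$ and the $9$ involutions, so $p_2=18=9(1+1)$. Of these, $1+9=10$ have order prime to $3$, and $p_6=10=1+9$. Also $p_3=1+9+18=28=1+3\cdot9$.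

**Step 12: remove row $0$.** We divide by the direct product and then correct row $0$ with an element $\kappa$. For $G^\circ_{a,b}(t)=P\times T$ the squares are the elements $uy$ with $u\in P$ and $y\in\mathcal A\cup\mathcal B$. So $p_m=|P_{\sigma'}||T|$, $p_{2m}=|P_{\sigma'}|(|\mathcal A|+|\mathcal B|)$, $p_{4m}=|P_{\sigma'}|$. The quotient $p(G_{a,b}(t))/p(G^\circ_{a,b}(t))$ has rows
$$\Big(\frac{1+3\mu_\sigma}4\Big)_\sigma,\qquad \Big(\frac{t+\mu_\sigma}{t+1}\Big)_\sigma,\qquad 1 .$$
To cancel row $0$, let $W_{a,b}=(P_3^*\times P_7^*)\rtimes C_2^2$ with $P_3^*=\bigoplus_{j=1}^3\mathbb F_3(\chi_j)^a$ and $P_7^*=\bigoplus_{j=1}^3\mathbb F_7(\chi_j)^b$. Each of the three non-identity elements of $C_2^2$ negates exactly two of the three homogeneous parts, so its index in (6) is $(3^a)^2=9^a$ on $P_3^*$ and $(7^b)^2=49^b$ on $P_7^*$, that is, $\mu_\sigma$ in all cases. Hence $\kappa(W_{a,b})=\big((\frac{1+3\mu_\sigma}4)_\sigma;1;1\big)$ and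
$$\varphi_{a,b}(t):=\frac{p(G_{a,b}(t))}{p(G^\circ_{a,b}(t))}\,\kappa(W_{a,b})^{-1}=\Big(1;\ \big(\tfrac{t+\mu_\sigma}{t+1}\big)_\sigma;\ 1\Big)\in\mathcal S. \tag{11}$$
The $2$-group has disappeared except for its ratio $t$: row $1$ is the mean of $1$ and $\mu_\sigma$ with weights $t:1$.

Evaluating (11), with $\mu_\sigma=1,9,49,441$ for $(a,b)=(1,1)$ and $1,81,49,3969$ for $(2,1)$, gives the following middle rows. The last column is $\delta$.

| element | $\varnothing$ | $\{3\}$ | $\{7\}$ | $\{3,7\}$ | $\delta$ |
|---|---|---|---|---|---|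
| $\varphi_{1,1}(1)$ | $1$ | $5$ | $25$ | $221=13\cdot17$ | $13\cdot17/5^3$ |
| $\varphi_{1,1}(7)$ | $1$ | $2$ | $7$ | $56$ | $2^2$ |
| $\varphi_{1,1}(21)$ | $1$ | $15/11$ | $35/11$ | $21$ | $11^2/5^2$ |
| $\varphi_{1,1}(35)$ | $1$ | $11/9$ | $7/3$ | $119/9$ | $3\cdot17/11$ |
| $\varphi_{1,1}(39)$ | $1$ | $6/5$ | $11/5$ | $12$ | $2\cdot5^2/11$ |
| $\varphi_{2,1}(255)$ | $1$ | $336/256=21/16$ | $304/256=19/16$ | $4224/256=33/2$ | $2^7\cdot11/(7\cdot19)$ |

For the corrections:

* $\varphi_{1,0}(t)_1=(1,\alpha,1,\alpha)$ with $\alpha=\frac{t+9}{t+1}=5,\,3,\,2,\,\frac{11}9$ for $t=1,3,7,35$;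
* $\varphi_{0,1}(t)_1=(1,1,\beta,\beta)$ with $\beta=\frac{t+49}{t+1}=25,\,13,\,7,\,4,\,\frac{11}5$ for $t=1,3,7,15,39$. (Here $\beta$ is a number, not the bilinear map of Step 8.)

## The factorization of $\lambda^2$

**Step 13: the target for row $1$.** Row $1$ of $\lambda^2$ is $\big((\frac65)^2,(\frac{10}7)^2,(\frac{26}{19})^2,22^2\big)$. Dividing by row $1$ of $\omega^2$, which is constant $(\frac65)^2$, leaves the target
$$\Big(1,\ \big(\tfrac{25}{21}\big)^2,\ \big(\tfrac{65}{57}\big)^2,\ \big(\tfrac{55}3\big)^2\Big),\qquad \delta=\Big(\frac{55}{3}\cdot\frac{21}{25}\cdot\frac{57}{65}\Big)^2=\frac{3^2\,7^2\,11^2\,19^2}{5^4\,13^2}. \tag{12}$$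

**Step 14: hit $\delta$.** Put
$$M=\varphi_{1,1}(1)^{-2}\,\varphi_{1,1}(7)^{9}\,\varphi_{1,1}(21)\,\varphi_{1,1}(35)^{2}\,\varphi_{1,1}(39)^{-4}\,\varphi_{2,1}(255)^{-2}.$$
One can read off some of these exponents: the prime $19$ is only available from $t=255$, which forces the exponent $-2$ there; within this list $13$ occurs in $\delta$ only at $t=1$, which forces $-2$; then $17$ must be cancelled by $\varphi_{1,1}(35)^2$. By the last column of the table, $\delta$ of row $1$ of $M$ is
$$\Big(\frac{13\cdot17}{5^3}\Big)^{-2}\,(2^2)^9\;\frac{11^2}{5^2}\,\Big(\frac{3\cdot17}{11}\Big)^{2}\Big(\frac{2\cdot5^2}{11}\Big)^{-4}\Big(\frac{2^7\cdot11}{7\cdot19}\Big)^{-2}.$$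
Prime by prime, the exponents are: for $2$, $18-4-14=0$; for $3$, $2$; for $5$, $6-2-8=-4$; for $7$, $2$; for $11$, $2-2+4-2=2$; for $13$, $-2$; for $17$, $-2+2=0$; for $19$, $2$. This is the value in (12).

**Step 15: correct the entries at $\{3\}$ and $\{7\}$.** Row $1$ of $M$ has the entries
$$\{3\}:\quad 5^{-2}\cdot2^9\cdot\frac{15}{11}\cdot\frac{11^2}{9^2}\cdot\frac{5^4}{6^4}\cdot\frac{16^2}{21^2}=2^{13}\,3^{-9}\,5^{3}\,7^{-2}\,11,$$
$$\{7\}:\quad 5^{-4}\cdot7^9\cdot\frac{35}{11}\cdot\frac{7^2}{3^2}\cdot\frac{5^4}{11^4}\cdot\frac{16^2}{19^2}=2^{8}\,3^{-2}\,5\cdot7^{12}\,11^{-5}\,19^{-2}.$$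
The targets are $(\frac{25}{21})^2=5^4\,3^{-2}\,7^{-2}$ and $(\frac{65}{57})^2=5^2\,13^2\,3^{-2}\,19^{-2}$. So the missing factors are
$$2^{-13}\,3^{7}\,5\cdot11^{-1}\ \text{ at }\{3\},\qquad 2^{-8}\,5\cdot7^{-12}\,11^{5}\,13^{2}\ \text{ at }\{7\}.$$
The first is to be written with $5,3,2,\frac{11}9$, the second with $25,13,7,4,\frac{11}5$. Reading off the exponents prime by prime,
$$X=\varphi_{1,0}(1)\,\varphi_{1,0}(3)^{5}\,\varphi_{1,0}(7)^{-13}\,\varphi_{1,0}(35)^{-1},$$
$$Y=\varphi_{0,1}(1)^{3}\,\varphi_{0,1}(3)^{2}\,\varphi_{0,1}(7)^{-12}\,\varphi_{0,1}(15)^{-4}\,\varphi_{0,1}(39)^{5}.$$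
Indeed $5\cdot3^5\cdot2^{-13}\cdot\frac9{11}=2^{-13}3^75\cdot11^{-1}$, and this is the value of row $1$ of $X$ at $\{3\}$ and at $\{3,7\}$, with $1$ at $\varnothing$ and $\{7\}$. Likewise $5^6\cdot13^2\cdot7^{-12}\cdot2^{-8}\cdot(\frac{11}5)^5=2^{-8}\,5\cdot7^{-12}11^513^2$ is the value of row $1$ of $Y$ at $\{7\}$ and $\{3,7\}$, with $1$ at $\varnothing$ and $\{3\}$.

So row $1$ of $MXY$ agrees with the target (12) at $\varnothing$, $\{3\}$ and $\{7\}$, and has the same $\delta$, because $X$ and $Y$ have $\delta=1$. Hence it agrees everywhere: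
$$MXY=\Big(1;\ \Big(1,\big(\tfrac{25}{21}\big)^2,\big(\tfrac{65}{57}\big)^2,\big(\tfrac{55}3\big)^2\Big);\ 1\Big). \tag{13}$$
The entry at $\{3,7\}$ can be confirmed directly. For $M$ it is
$$(13\cdot17)^{-2}\cdot2^{27}7^9\cdot21\cdot\frac{7^2\,17^2}{3^4}\cdot2^{-8}3^{-4}\cdot\frac{2^2}{3^2\,11^2}=2^{21}\,3^{-9}\,7^{12}\,11^{-2}\,13^{-2},$$
and multiplying by the values of $X$ and $Y$ gives $3^{-2}\,5^2\,11^2=(\frac{55}3)^2$.

**Step 16: conclusion.** By (8) and (13), $\omega^2MXY$ has rows $0$ and $2$ trivial and row $1$ equal to $\big((\frac65)^2,(\frac{10}7)^2,(\frac{26}{19})^2,22^2\big)$. Together with (7) and (4),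
$$\lambda^2=\kappa(Q_1)^4\kappa(Q_2)^2\kappa(Q_3)^{-2}\kappa(S_3)^{-2}\kappa(D_{14})^{-4}\cdot\omega^2\cdot M\,X\,Y\ \in\ \mathcal S. \tag{14}$$
Since $K$ is solvable of exponent $42$, also $p(L)^2=p(K)^2\lambda^2\in\mathcal S$. By Step 2, Theorem 2 is proved. $\blacksquare$

The groups are explicit. Write every factor in $p(K)^2\lambda^2$ as a quotient of functions $p(\cdot)$, using
$$\kappa(P\rtimes E)=\frac{p(P\rtimes E)}{p(P\times E)},\qquad \omega=\frac{p(R_6)}{p(R_5)},\qquad \varphi_{a,b}(t)=\frac{p(G_{a,b}(t))\;p(P_3^*\times P_7^*\times C_2^2)}{p(G^\circ_{a,b}(t))\;p(W_{a,b})}.$$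
Then $A$ is the direct product of the groups that occur with positive exponent, with multiplicity and including $K\times K$, and $B$ is the product of those with negative exponent.

## Primes, exponent and derived length of the example

*Proof of Theorem 3.* We go through the statements for the groups $A$ and $B$ just described.

*Primes and exponent.* $L$, $K$ and all the building blocks are $\{2,3,7\}$-groups of exponent dividing $84$, hence so are $G=L\times L\times B$ and $H=A$.

*Derived length.* First, $K=V\rtimes(7{:}3)$ has derived length $3$. The quotient $K/(V{:}7)$ is cyclic of order $3$, so $K'\le V{:}7$. The derived subgroup of $7{:}3$ is its subgroup of order $7$, so $K'V=V{:}7$. Moreover $K'$ contains the elements $(c-1)v$ for $c\in\mathbb F_8^\times$, $c\ne1$, $v\in V$, hence all of $V$. So $K'=V{:}7$. In the same way $K''=V$, which is abelian and nontrivial. All other building blocks of $A$ are metabelian (the derived subgroup is abelian):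

* the groups $P\rtimes E$ and $P\times E$, because the derived subgroup lies in the abelian group $P$;
* the groups $T_q$, hence also $P\times T_q$, because the derived subgroup of $T_q$ is central in $T_q$, hence abelian;
* the groups $G_{a,b}(t)=P\rtimes T$, because the quotient by the normal subgroup $PT'$ is $T/T'$, so the derived subgroup lies in $PT'$. As $T$ acts through the abelian group $C_4$, the subgroup $T'$ acts trivially on $P$, so $PT'=P\times T'$, which is abelian.

Since $K$ is a direct factor of $A$, the derived length of $H=A$ is exactly $3$.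

*At least three primes.* Let $(n_k(G))=(n_k(H))$ be any example, with $G$ non-solvable. Then $|G|=|H|$ by (1). If at most two primes divided $|G|$, then $G$ would be solvable by Burnside's $p^aq^b$ theorem. So at least three primes are necessary, and the example above has exactly three.

*Infinitely many examples.* By (2), $p_k(G^n)=p_k(G)^n=p_k(H)^n=p_k(H^n)$ for all $k$. Also $G^n$ is non-solvable and $H^n$ is solvable, and the orders $|G|^n$ are distinct for distinct $n$. $\blacksquare$
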